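# A true exponential identity that $\mathrm{EXP}^*$ does not prove

## 1. Exponential terms, positive polynomials, and the theory $\mathrm{EXP}^*$

Throughout, $\omega$ is the set of non-negative integers, $\mathbb N$ the set of positive integers and $\mathbb R^+$ the set of positive real numbers.

**Definition (the language $L$).** $L$ is the first-order language with a constant symbol $1$ and three binary function symbols $+$, $\cdot$ and $E$. We write $a^b$ for $E(a,b)$. The sets $\mathbb N$ and $\mathbb R^+$ are $L$-structures with the usual addition, multiplication and exponentiation.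

For example, $x\cdot x^{x\cdot x}$ is an $L$-term, and its value in $\mathbb N$ at $x=2$ is $2\cdot 2^4=32$. There is no symbol for zero and none for subtraction.

**Definition (the theory $\mathrm{EXP}$).** $\mathrm{EXP}$ is the equational theory with the axioms

- (1.1) $x+y=y+x$, $\;x\cdot y=y\cdot x$;
- (1.2) $x+(y+z)=(x+y)+z$, $\;x\cdot(y\cdot z)=(x\cdot y)\cdot z$;
- (1.3) $x\cdot(y+z)=(x\cdot y)+(x\cdot z)$;
- (1.4) $1\cdot x=x$;
- (1.5) $x^1=x$, $\;1^x=1$;
- (1.6) $(x\cdot y)^z=x^z\cdot y^z$;
- (1.7) $x^{(y+z)}=x^y\cdot x^z$;
- (1.8) $(x^y)^z=x^{(y\cdot z)}$.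

For example, $\mathrm{EXP}\vdash x\cdot x^{x\cdot x}=x^{1+x\cdot x}$: rewrite the first factor $x$ as $x^1$ by (1.5), and then apply (1.7).

Here $T\vdash f=g$ means that $f=g$ is derived from the equations of $T$ by the rules of equality: reflexivity, symmetry, transitivity, substitution of terms for variables, and replacement of equals inside a term. We need one textbook fact, soundness: if $M$ is a model of $T$ and $T\vdash f=g$, then $f=g$ holds in $M$ for all values of the variables. So to show $T\nvdash f=g$ we exhibit a model of $T$ in which $f=g$ fails at some point. For example, $\mathrm{EXP}\nvdash x+x=x$, because $\mathbb N$ is a model of $\mathrm{EXP}$ and $1+1\ne1$ in it.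

**Definition (positive polynomial).** A polynomial $\rho(x_1,\dots,x_n)$ with integer coefficients is positive if $\rho(r_1,\dots,r_n)\in\mathbb R^+$ whenever $r_1,\dots,r_n\in\mathbb R^+$. The set of these is $\mathcal P_n$.

For example, $\mu(X)=X^2-X+1$ is positive, since $X^2-X+1=(X-\tfrac12)^2+\tfrac34$. It has a negative coefficient, so it is not the value of an exponentiation-free term of $L$. By contrast $(X-1)^2$ is not positive, because it vanishes at $1$. In general $c^2+c+1>0$ and $c^2-c+1>0$ for every real $c$. We shall use this repeatedly.

**Definition ($L^*$ and $\mathrm{EXP}^*$).** For every $n\in\omega$ and every $\rho\in\mathcal P_n$ add to $L$ an $n$-place function symbol $t_\rho$. The result is $L^*$. In $\mathbb N$ and $\mathbb R^+$ the symbol $t_\rho$ is interpreted as $\rho$. The theory $\mathrm{EXP}^*$ is $\mathrm{EXP}$ together with all equations $f=g$ such that $f,g$ are terms of $L^*$ not involving exponentiation and $\mathbb N\models f=g$.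

An exponentiation-free term of $L^*$ denotes a polynomial with integer coefficients, and two polynomials that agree on $\mathbb N^n$ are identical. So in the last condition $\mathbb N$ may equivalently be replaced by $\mathbb R^+$, and the added axioms are exactly the polynomial identities over $\mathbb Z$ that can be written with the symbols $1,+,\cdot,t_\rho$. For example, $1+x\cdot x=t_\mu(x)+x$ is an axiom of $\mathrm{EXP}^*$. This axiom also shows $\mathrm{EXP}^*$ handling exponents with negative coefficients:
$$\mathrm{EXP}^*\vdash\; x\cdot x^{x\cdot x}=x^{1+x\cdot x}=x^{t_\mu(x)+x}=x^{t_\mu(x)}\cdot x^x. \tag{1}$$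

## 2. From terms of $L$ to terms of $L^*$

The starting point is a known result, Theorem 1.9 of the problem. The problem is taken from "On Exponentiation - A Solution to Tarski's High School Algebra Problem".

**Theorem 1.9.** Let $f,g$ be terms of $L$ such that $\mathbb N\models f=g$. Then $\mathrm{EXP}^*\vdash f=g$.

The theorem speaks about terms of $L$, while the proofs it promises may use the symbols $t_\rho$. The natural question is whether the symbols $t_\rho$ may also occur in the identity itself:

*If $f,g$ are terms of $L^*$, possibly involving exponentiation, and $\mathbb N\models f=g$, must $\mathrm{EXP}^*\vdash f=g$?*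

If $f$ and $g$ involve no exponentiation, then $f=g$ is an axiom. Substituting arbitrary terms into an axiom also gives a provable equation. For instance $1+x^x\cdot x^x=t_\mu(x^x)+x^x$ is provable. The first case in which exponentiation matters is that of closed terms.

## 3. Closed terms reduce to numerals

Write $\bar n=1+\dots+1$ with $n$ summands.

**Proposition 1.** If $f,g$ are closed $L^*$-terms with $\mathbb N\models f=g$, then $\mathrm{EXP}^*\vdash f=g$.

**Proof.** We show by induction on the term that every closed $L^*$-term is provably equal to a numeral. The term $1$ is $\bar 1$. If the outermost symbol is $+$, $\cdot$ or $t_\rho$, replace the arguments by the numerals to which they are provably equal. This gives an exponentiation-free closed term, and its equality with the numeral of its value is an axiom. If the term is $\bar n^{\bar m}$ after this replacement, then (1.7) and (1.5) give $\bar n^{\bar m}=\bar n^1\cdots\bar n^1=\bar n\cdots\bar n$ with $m$ factors. This is an exponentiation-free closed term, and hence provably equal to a numeral.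

By soundness the numeral has the same value in $\mathbb N$ as the term. If $\mathbb N\models f=g$, then $f$ and $g$ are provably equal to the same numeral. $\square$

For example, $t_\mu(\bar2)^{\bar2}=\bar3^{\bar2}=\bar3\cdot\bar3=\bar9$, where the first step uses the axiom $t_\mu(\bar 2)=\bar3$.

## 4. Two terms that differ by a factor of indefinite sign

With one variable the relation (1) is available. Abbreviate
$$s_1=x,\qquad s_2=x^{t_\mu(x)},\qquad v=x^x,\qquad w=x^{x\cdot x},$$
so that (1) reads $\mathrm{EXP}^*\vdash s_1w=s_2v$. Suppose that two positive polynomials in $s_1,s_2,v,w$ differ by a multiple of $s_1w-s_2v$. Then the corresponding terms are equal in $\mathbb N$ at these arguments, and we ask whether that equality is provable.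

Sometimes it clearly is. For $1+v\cdot s_1w$ and $1+v\cdot s_2v$ we put $\tau(u)=1+vu$, a positive polynomial in $u,v$. The two terms are $\tau(s_1w)$ and $\tau(s_2v)$, and one replacement proves them equal. More generally, one replacement suffices if the passage from one polynomial to the other can be written as $\tau(s_1w)$ against $\tau(s_2v)$ for a single positive polynomial $\tau$ in $u$ and the other variables.

Now we choose a pair for which this does not work. Put
$$\kappa(v,w)=vw-v+1,\qquad T=v(w-1),$$
$$\rho_1(s_1,s_2,v,w)=s_1+\kappa(v,w)^2s_2,$$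
$$\rho_2(s_1,s_2,v,w)=(w^2-w+1)\,s_1+(T^2+T+1)\,s_2 .$$
Both are positive: $\rho_1\ge s_1>0$, and the coefficients in $\rho_2$ are positive because $c^2\pm c+1>0$. Since $\kappa=T+1$, we have $\kappa^2-T=T^2+T+1$. Therefore
$$\rho_2-\rho_1=(w^2-w)s_1-Ts_2=(w-1)(s_1w-s_2v). \tag{2}$$
Define the $L^*$-terms
$$f(x)=t_{\rho_1}\big(x,\;x^{t_\mu(x)},\;x^{x},\;x^{x\cdot x}\big),\qquad g(x)=t_{\rho_2}\big(x,\;x^{t_\mu(x)},\;x^{x},\;x^{x\cdot x}\big).$$
In $\mathbb N$ and in $\mathbb R^+$ we have $s_1w=x^{1+x^2}=s_2v$, so (2) gives $f=g$ in both structures.

Consider the one-replacement proof. The context linear in $u$ that (2) suggests is $\tau(u)=\rho_1+(w-1)(u-s_2v)$. It satisfies $\tau(s_2v)=\rho_1$ and $\tau(s_1w)=\rho_2$. But at $w=\tfrac12$ the coefficient of $u$ is $-\tfrac12$, so $\tau$ is negative for large $u$. Hence $\tau$ is not a positive polynomial, and $L^*$ has no symbol $t_\tau$.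

The other sensible move is to bring the negative terms to the other side. This works up to the last step.

**Proposition 2.** For the terms $f,g$ above there is an $L^*$-term $h$ with $\mathrm{EXP}^*\vdash f+h=g+h$.

**Proof.** Expanding (2) gives the polynomial identity
$$\rho_1+(s_1w^2+s_2v)=\rho_2+(s_1w+s_2vw).$$
It is an axiom, and substituting our four terms gives $\mathrm{EXP}^*\vdash f+(s_1w^2+s_2v)=g+(s_1w+s_2vw)$. By (1) we may replace $s_1w$ by $s_2v$, and $s_2vw$ by $s_1w\cdot w=s_1w^2$. So $s_1w+s_2vw=s_2v+s_1w^2$ is provable. With $h=s_1w^2+s_2v$ we get $\mathrm{EXP}^*\vdash f+h=g+h$. $\square$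

To finish we would cancel $h$, and additive cancellation is an implication, not an equation of $\mathrm{EXP}^*$. The proof attempt stops here, and it cannot be repaired.

**Theorem A.** $\mathbb N\models f=g$ and $\mathbb R^+\models f=g$, but $\mathrm{EXP}^*\nvdash f=g$. Consequently Theorem 1.9 cannot be strengthened to terms of $L^*$; it already fails for terms in one variable.

**Theorem B.** (a) One variable is optimal: if $f,g$ are closed $L^*$-terms with $\mathbb N\models f=g$, then $\mathrm{EXP}^*\vdash f=g$. (b) $\mathrm{EXP}^*$ is not closed under additive cancellation: for the $f,g$ of Theorem A there is an $L^*$-term $h$ with $\mathrm{EXP}^*\vdash f+h=g+h$.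

The implication in (a) is Proposition 1. Together with Theorem A it says that $0$ is the largest number of variables for which the strengthened statement holds. The provability in (b) is Proposition 2; that $f=g$ itself is not provable is Theorem A. It remains to construct a model of $\mathrm{EXP}^*$ in which $f=g$ fails. By Proposition 2, addition in such a model cannot be cancellative.

## 5. Formal powers: a structure that is too fine and one that is too coarse

The plan is to record an exponent as a polynomial in one variable $X$, with $X$ playing the role of $x$, and to introduce a formal symbol for "$x$ to the power $a$" for each exponent $a$.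

**Definition (exponents).** Let $\Gamma=\mathcal P_1\subset\mathbb Z[X]$ be the set of polynomials positive on $\mathbb R^+$. For $a\in\Gamma$ we have $a(0)\in\omega$ by continuity, and $a(1)\in\mathbb N$. Put
$$F=\{a\in\Gamma:a(0)=0\},\qquad \Gamma_1=\{a\in\Gamma:a(0)=1\},\qquad b=X^2-X+1 .$$

For example, $X$, $X^2$ and $X^3-X^2+X=Xb$ lie in $F$, and $1$, $b$, $1+X^2$ lie in $\Gamma_1$. But $X^2-X\notin F$, since it is negative at $\tfrac12$. The set $F\cup\{0\}$ is closed under addition. If $h$ and $-h$ both lie in $F\cup\{0\}$, then $h=0$, as $h$ and $-h$ cannot both be positive on $\mathbb R^+$.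

**Definition (the group ring $A$).** Let $\Lambda$ be the additive group $(\mathbb Z[X],+)$, and let $A=\mathbb Z[\Lambda]$ be its group ring. It is the free abelian group on symbols $q^a$, $a\in\mathbb Z[X]$, with $q^aq^{a'}=q^{a+a'}$. The support of an element is the set of $a$ for which $q^a$ occurs with nonzero coefficient. Grade $A$ by $\deg q^a=a(0)$.

For example, $q^0=1$ is the unit and has degree $0$. The element $q^1$, for the constant polynomial $1$, is not the unit; it has degree $1$, as does $q^b$. We have $q^1q^{X^2}=q^{1+X^2}=q^bq^X$, again of degree $1$.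

**Definition (formal powers).** Let $\mathcal E=\{e_a:a\in\Gamma\}\cup\{e_\infty\}$ be a set of variables, and put $e_0:=1$. Let $P$ be the set of polynomials in $\mathbb Z[\mathcal E]$ that are positive whenever all variables take values in $\mathbb R^+$. Let
$$\pi:\mathbb Z[\mathcal E]\to A,\qquad \pi(e_a)=q^a,\quad \pi(e_\infty)=0,$$
be the ring homomorphism so determined.

For example, $\pi(e_X^2)=q^{2X}=\pi(e_{2X})$, although $e_X^2\neq e_{2X}$ in $P$. The variable $e_\infty$ gives an element of $P$ with image $0$; the zero polynomial is not in $P$. The support of $\pi(\alpha)$ is always contained in $\Gamma\cup\{0\}$, because a sum of elements of $\Gamma$ lies in $\Gamma$.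

If $\rho\in\mathcal P_n$ and $\alpha_1,\dots,\alpha_n\in P$, then $\rho(\alpha_1,\dots,\alpha_n)\in P$. So $P$ carries all operations $t_\rho$, in particular $+$ and $\cdot$, and it contains $1$. It satisfies every exponentiation-free equation true in $\mathbb N$, since these are polynomial identities over $\mathbb Z$ and hold in every commutative ring.

In these terms $s_1,s_2,v,w$ should become $e_1,e_b,e_X,e_{X^2}$, and $f,g$ should become
$$\gamma_i=\rho_i(e_1,e_b,e_X,e_{X^2})\in P\qquad(i=1,2).$$

The law (1.7) asks for $e_ae_{a'}=e_{a+a'}$. This fails in $P$, so $P$ is too fine. If we impose the law by passing to the image $\pi(P)\subset A$, we get a subset of a ring. Addition is then cancellative, and (2) gives $\pi(\gamma_1)=\pi(\gamma_2)$, because $q^1q^{X^2}-q^bq^X=0$. So $\pi(P)$ is too coarse. We need a quotient of $P$ strictly between the two, in which $\gamma_1$ and $\gamma_2$ are still different.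

The least one could try is to keep $\gamma_1$ apart: identify $\alpha,\alpha'$ if $\pi(\alpha)=\pi(\alpha')$ and either both or neither equals $\gamma_1$. This is not compatible with the operations. Indeed $e_1$ and $e_1+e_\infty$ would be identified. Applying $t_\tau$ with $\tau(s,s_2,v,w)=s+\kappa(v,w)^2s_2$ and the fixed arguments $e_b,e_X,e_{X^2}$ gives $\gamma_1$ and $\gamma_1+e_\infty\ne\gamma_1$, which are not identified.

So we must keep apart a whole set $S$ of polynomials that resemble $\gamma_1$. The idea is to define the resemblance by first-order data, namely the terms of lowest degree and the coefficients of the formal powers $e_a$, $a\in\Gamma_1$. Then we must show that no positive context can lead from $S$ out of $S$ by an exchange of arguments with the same image in $A$. An example shows how positivity works. Writing $v=e_X$ and $w=e_{X^2}$,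
$$\gamma_1=e_1+e_b+(e_be_X)\big(v(w-1)^2+2(w-1)\big).$$
We might wish to exchange the factor $e_be_X$ for $e_1e_{X^2}$, which has the same image. The context would be $\tau(s)=e_1+e_b+s\,(v(w-1)^2+2(w-1))$. At $v=1$, $w=\tfrac12$, $e_1=e_b=1$, $s=4$ its value is $2+4(\tfrac14-1)=-1$. So this context is not positive and the exchange is not available. The coefficient $\kappa^2$ was chosen so that this happens in every case. The next section says why.

## 6. Rigidity of $1$ and $\kappa^2$ among non-negative Laurent polynomials

The degree-$0$ part $A_0$ of $A$ is the group ring of $X\mathbb Z[X]$. Thus it is the Laurent polynomial ring $\mathbb Z[v_1^{\pm1},v_2^{\pm1},\dots]$ with $v_i=q^{X^i}$, a domain. From now on $v=v_1=q^X$ and $w=v_2=q^{X^2}$, and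
$$\kappa=vw-v+1\in A_0 .$$
Any finite set of elements of $A_0$ lies in $\mathbb Z[v_1^{\pm1},\dots,v_n^{\pm1}]$ for some $n\ge2$. This ring is a UFD with units $\pm$ monomials, that is $\pm q^h$.

**Definition (points and order).** A point is an element $r\in(\mathbb R^+)^{\mathbb N}$. For $p\in A_0$ let $p(r)$ be the value of $p$ at $v_i=r_i$, and write $r^h$ for the value of $q^h$. We write $p\le p'$ if $p(r)\le p'(r)$ at all points $r$.

For example, $0\le1\le1+v$, while $\kappa$ and $0$ are not comparable: $\kappa=1$ at $v=w=1$, and $\kappa=-1$ at $v=4$, $w=\tfrac12$.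

After multiplication by a monomial, a nonzero $p\in A_0$ is a nonzero polynomial in finitely many variables, and such a polynomial does not vanish identically on a nonempty open set. So $p$ is nonzero at a dense set of points, in the finitely many coordinates involved. In particular an element that vanishes at a dense set of points is $0$, and an inequality that holds on a dense set holds everywhere by continuity.

**Step 1 (the zeros of $\kappa$ and its primality).** *We need to know that $\kappa$ is prime and changes sign at its zeros.* We have $\kappa(r)=0$ exactly when $w=(v-1)/v$, which requires $v>1$; such points exist. At such a point $\partial\kappa/\partial w=v\neq0$, so $\kappa$ takes both signs arbitrarily near it.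

As a polynomial in $w$, $\kappa$ has degree $1$ and coefficients $v$ and $1-v$, whose sum is $1$; so they are coprime. Hence $\kappa$ is irreducible, and therefore prime, in $\mathbb Z[v_1,\dots,v_n]$ for $n\ge2$. In the ring $\mathbb Z[v_1^{\pm1},\dots,v_n^{\pm1}]$ it stays prime unless it becomes a unit. That would mean that it divides a monomial and so is associate to a variable, which it is not. Finally,
$$\kappa^2=v^2w^2-2v^2w+v^2+2vw-2v+1,$$
so the support of $\kappa^2$ is $\{2X+2X^2,\,2X+X^2,\,2X,\,X+X^2,\,X,\,0\}$ and the coefficient of $q^0$ is $1$.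

**Step 2 (statement B1).** *If $0\le p\le1$ in $A_0$, then $p\in\{0,1\}$.* This says that $1$ cannot be split. Let $C$ bound the absolute values of the coefficients of all $h=\sum_ih_iX^i$ in the support of $p$, choose an integer $M>2C$ with $M\ge2$, and put $n_i=M^i$, $\nu(h)=\sum_ih_iM^i$. Distinct elements $h,h'$ of (support of $p$) $\cup\,\{0\}$ have $\nu(h)\ne\nu(h')$. Indeed, let $d_i$ be the coefficients of $h-h'$, so $|d_i|\le2C<M$, and let $d_j$ be the first nonzero one. Then $\nu(h-h')=M^j(d_j+M\cdot\text{integer})$, which is nonzero because $M\nmid d_j$.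

Substitute $r_i=\lambda^{n_i}$ with $\lambda>0$. Then $p$ becomes a Laurent polynomial in $\lambda$ whose exponents $\nu(h)$ are distinct, and nonzero for $h\ne0$. If the support of $p$ contains a nonzero $h$, then either the highest exponent is positive and $p$ is unbounded as $\lambda\to\infty$, or the lowest is negative and $p$ is unbounded as $\lambda\to0$. This contradicts $0\le p\le1$. So $p$ is an integer in $[0,1]$. $\square$

**Step 3 (statement B2).** *If $0\le p\le\kappa^2$ in $A_0$, then $p\in\{0,\kappa^2\}$.* This says that $\kappa^2$ cannot be split either; for contrast, $1+v$ can be split, since $0\le 1\le 1+v$. First, if $p\in A_0$ vanishes at every zero of $\kappa$, then $\kappa\mid p$ in $A_0$. To see this, multiply by a monomial so that $p$ lies in $R[w]$ with $R=\mathbb Z[v_1,v_3,\dots,v_n]$, and let $K$ be the fraction field of $R$. Substituting $w=(v-1)/v$ and clearing powers of $v$ gives an element of $R$ that vanishes whenever $v>1$ and the other variables are positive. This is an open set, so the element is $0$. Hence $w-(v-1)/v$, and with it $\kappa=v\,(w-(v-1)/v)$, divides $p$ in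 $K[w]$. As $\kappa$ is primitive in $R[w]$, Gauss's lemma gives $\kappa\mid p$ in $R[w]$.

Now let $0\le p\le\kappa^2$. Then $p$ vanishes at every zero of $\kappa$, so $p=\kappa p_1$. If $p_1(r)\neq0$ at some zero $r$ of $\kappa$, then $p_1$ has constant sign near $r$ while $\kappa$ takes both signs there, so $p$ would be negative somewhere. Hence $p_1$ also vanishes at every zero of $\kappa$, and $p_1=\kappa p_2$, $p=\kappa^2p_2$. Dividing by $\kappa^2$ where $\kappa\ne0$, we get $0\le p_2\le1$ on a dense set, hence everywhere. By B1, $p_2\in\{0,1\}$. $\square$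

**Step 4 (statement B3).** *Let $p,p'\in A_0$ satisfy $p,p'\ge0$, with supports contained in $F\cup\{0\}$. If $pp'=1$, then $p=p'=1$. If $pp'=\kappa^2$, then $\{p,p'\}=\{1,\kappa^2\}$.* This controls factorizations, as B1 and B2 control sums. If $pp'=1$, then $p$ is a unit and $p\geq0$, so $p=q^h$ and $p'=q^{-h}$. Both $h$ and $-h$ lie in $F\cup\{0\}$, so $h=0$.

Let $pp'=\kappa^2$. By unique factorization there are a sign $\varepsilon=\pm1$ and $i\in\{0,1,2\}$ with $p=\varepsilon q^h\kappa^i$ and $p'=\varepsilon q^{-h}\kappa^{2-i}$. The case $i=1$ is impossible, because $\pm q^h\kappa$ changes sign. If $i=0$, then $p\ge0$ gives $\varepsilon=1$, $p=q^h$ and $p'=q^{-h}\kappa^2$. Since $\kappa^2$ has $q^0$-coefficient $1$, the support of $p'$ contains $-h$. So $\pm h\in F\cup\{0\}$ and $h=0$. The case $i=2$ is the same with $p$ and $p'$ exchanged. $\square$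

**Step 5 (statement A).** *If $c\in\{1,b\}$ and $c=a+h$ with $a\in\Gamma$ and $h\in F\cup\{0\}$, then $h=0$ and $a=c$.* This says that the exponents $1$ and $b$ cannot be reached from other exponents by multiplying with powers from $F$. We have $c(1)=1$ in both cases. If $h\neq0$, then $a(1)+h(1)\ge1+1=2$, a contradiction. $\square$

## 7. First-order data and the quotient $D$

**Definition (first-order data).** Let $\eta:\mathbb Z[\mathcal E]\to A_0$ be the ring homomorphism with $\eta(e_h)=q^h$ for $h\in F$ and all other variables mapped to $0$. For $\alpha\in\mathbb Z[\mathcal E]$ put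
$$\alpha_0=\eta(\alpha),\qquad \mathrm{lin}_a(\alpha)=\eta(\partial\alpha/\partial e_a)\quad(a\in\Gamma_1).$$

For example, let $\alpha=3+e_1e_{X^2}+e_Xe_b^2+e_\infty$. Then $\alpha_0=3$, $\mathrm{lin}_1(\alpha)=w$, and $\mathrm{lin}_b(\alpha)=\eta(2e_Xe_b)=0$. Here $\pi(\alpha)=3+q^{1+X^2}+q^{X+2b}$, with terms of degrees $0$, $1$ and $2$.

All these elements have supports in $F\cup\{0\}$. Only finitely many $\mathrm{lin}_a(\alpha)$ are nonzero, and
$$\text{the degree-}0\text{ part of }\pi(\alpha)\text{ is }\alpha_0,\qquad\text{the degree-}1\text{ part is }\sum_{a\in\Gamma_1}\mathrm{lin}_a(\alpha)\,q^a. \tag{3}$$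
To check (3), take a monomial in $\mathcal E$. If it contains $e_\infty$, both $\pi$ and the data give $0$. Otherwise its image is $q^c$, where $c$ is the sum of the exponents of its variables, and its degree is the sum of the numbers $a(0)\in\omega$. The degree is $0$ iff all variables are $e_h$ with $h\in F$. It is $1$ iff exactly one variable $e_a$ with $a\in\Gamma_1$ occurs, to the first power, and all others are $e_h$ with $h\in F$. These are exactly the monomials seen by $\eta$ and by $\eta\circ\partial/\partial e_a$, respectively. A factor $e_a^2$ leaves $2e_a$ after differentiation, and this is killed by $\eta$.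

The data are not determined by $\pi(\alpha)$: $e_1e_{X^2}$ has $\mathrm{lin}_1=w$, $\mathrm{lin}_b=0$, while $e_be_X$ has $\mathrm{lin}_1=0$, $\mathrm{lin}_b=v$, and both have image $q^{1+X^2}$. This is what we shall exploit.

**Step 6 (positivity of the data).** *We need inequalities in order to use B1 and B2.* For a point $r$, the value of $\eta(\alpha)$ at $r$ is the value of $\alpha$ at $e_h=r^h$ $(h\in F)$ and all other variables $0$. Elements of $P$ are $\ge0$ when all variables are $\ge0$, by continuity. Hence $\alpha_0\ge0$ for $\alpha\in P$. If moreover $\alpha_0=0$, then $\mathrm{lin}_a(\alpha)\ge0$ for every $a\in\Gamma_1$: at the values just named $\alpha$ vanishes, and it stays $\ge0$ when $e_a$ increases from $0$, so the derivative in $e_a$ is $\ge0$.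

**Definition (the set $S$ and the relation $\approx$).** Let $S$ be the set of $\alpha\in P$ with
$$\alpha_0=0,\quad \mathrm{lin}_1(\alpha)=1,\quad \mathrm{lin}_b(\alpha)=\kappa^2,\quad \mathrm{lin}_a(\alpha)=0\ \text{ for all other }a\in\Gamma_1 .$$
For $\alpha,\alpha'\in P$ put $\alpha\approx\alpha'$ iff $\pi(\alpha)=\pi(\alpha')$ and ($\alpha\in S\Leftrightarrow\alpha'\in S$).

For example, $\gamma_1=e_1+\kappa(e_X,e_{X^2})^2e_b$ lies in $S$, and so does $\gamma_1+e_\infty$. But $\mathrm{lin}_1(\gamma_2)=w^2-w+1\ne1$, so $\gamma_2\notin S$ and $\gamma_1\not\approx\gamma_2$, although $\pi(\gamma_1)=\pi(\gamma_2)$.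

Clearly $\approx$ is an equivalence relation. Recall that a congruence for a family of operations is an equivalence relation such that equivalent arguments give equivalent values; the operations then act on the classes.

**Lemma 3.** $\approx$ is a congruence for all operations $t_\rho$.

**Proof.** By transitivity we may change one argument at a time. So it suffices to show the following. Let $\tau\in\mathbb Z[s,\mathcal E]$ be positive for positive values of $s$ and of the variables; here $\tau=\rho(s,\beta_2,\dots,\beta_n)$ with $\beta_i\in P$, up to the order of the arguments. If $\alpha\approx\alpha'$, then $\tau(\alpha)\approx\tau(\alpha')$.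

As $\pi$ is a ring homomorphism, $\pi(\tau(\alpha))=\pi(\tau(\alpha'))$. By symmetry it remains to assume $\tau(\alpha)\in S$ and to show $\tau(\alpha')\in S$.

**Step 7 (reduction by the chain rule).** *We express the data of $\tau(\alpha)$ by those of $\alpha$.* By (3), $\alpha_0'=\alpha_0$. Let $\tau_s,\tau_a\in A_0$ be the images of $\partial\tau/\partial s$ and $\partial\tau/\partial e_a$ under $\eta$ extended by $s\mapsto\alpha_0$. The chain rule, followed by $\eta$, gives for $a\in\Gamma_1$
$$\mathrm{lin}_a(\tau(\alpha))=\tau_a+\tau_s\,\mathrm{lin}_a(\alpha),\qquad \mathrm{lin}_a(\tau(\alpha'))=\tau_a+\tau_s\,\mathrm{lin}_a(\alpha'). \tag{4}$$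
The same $\tau_a,\tau_s$ occur in both because $\alpha_0=\alpha'_0$, and likewise $\tau(\alpha')_0=\tau(\alpha)_0=0$. Hence $\tau(\alpha')\in S$ follows if $\tau_s=0$, or if $\mathrm{lin}_a(\alpha)=\mathrm{lin}_a(\alpha')$ for all $a\in\Gamma_1$.

**Step 8 (the case $\alpha_0\neq0$).** *We show $\tau_s=0$.* Let $r$ be a point with $\alpha_0(r)>0$. Since $\alpha_0\ge0$ and $\alpha_0\ne0$, such points are dense. Evaluate $\tau$ at $e_h=r^h$ for $h\in F$ and other variables $0$. The resulting function of $s$ is $\ge0$ for $s>0$, and at the interior point $s=\alpha_0(r)$ its value is $\tau(\alpha)_0(r)=0$. So it has a minimum there and its derivative vanishes, that is, $\tau_s(r)=0$. By density $\tau_s=0$.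

**Step 9 (the case $\alpha_0=0$ and $\tau_s\neq0$: the data of $\alpha$).** *We show that $\alpha$ has very few possible data.* At $s=0$, $e_h=r^h$ and other variables $0$, the value of $\tau$ is $\tau(\alpha)_0(r)=0$. As $\tau\ge0$ on the closed orthant, the derivatives in the directions $s$ and $e_a$ (increasing from $0$) are $\ge0$ there. So $\tau_s\ge0$ and $\tau_a\ge0$. Because $s\mapsto0$, the support of $\tau_s$ lies in $F\cup\{0\}$. By Step 6, $\mathrm{lin}_a(\alpha)\ge0$ and $\mathrm{lin}_a(\alpha')\ge0$ for all $a\in\Gamma_1$.

Since $\tau(\alpha)\in S$, the first equation of (4) gives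
$$0\le\tau_s\,\mathrm{lin}_1(\alpha)\le1,\qquad 0\le\tau_s\,\mathrm{lin}_b(\alpha)\le\kappa^2,\qquad 0\le\tau_s\,\mathrm{lin}_a(\alpha)\le0\ \ (a\ne1,b).$$
As $A_0$ is a domain and $\tau_s\ne0$, we get $\mathrm{lin}_a(\alpha)=0$ for $a\neq1,b$. By B1, $\tau_s\mathrm{lin}_1(\alpha)\in\{0,1\}$; in the first case $\mathrm{lin}_1(\alpha)=0$, in the second B3 gives $\tau_s=\mathrm{lin}_1(\alpha)=1$. By B2, $\tau_s\mathrm{lin}_b(\alpha)\in\{0,\kappa^2\}$; in the first case $\mathrm{lin}_b(\alpha)=0$, in the second B3 gives $\mathrm{lin}_b(\alpha)\in\{1,\kappa^2\}$. So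
$$\mathrm{lin}_1(\alpha)\in\{0,1\},\qquad \mathrm{lin}_b(\alpha)\in\{0,1,\kappa^2\}.$$

**Step 10 (both data nonzero).** *Here $\alpha$ is itself in $S$.* If $\mathrm{lin}_1(\alpha)$ and $\mathrm{lin}_b(\alpha)$ are both nonzero, then $\mathrm{lin}_1(\alpha)=\tau_s=1$, and therefore $\mathrm{lin}_b(\alpha)=\tau_s\mathrm{lin}_b(\alpha)=\kappa^2$. Together with $\alpha_0=0$ and the vanishing of the other data, this says $\alpha\in S$. Since $\alpha\approx\alpha'$, also $\alpha'\in S$, and all $\mathrm{lin}_a$ of $\alpha$ and $\alpha'$ agree.

**Step 11 (at most one datum nonzero).** *Here $\pi(\alpha)$ already determines the data.* There are $c\in\{1,b\}$ and $p\in\{0,1,\kappa^2\}$ with $\mathrm{lin}_c(\alpha)=p$ and $\mathrm{lin}_a(\alpha)=0$ for $a\neq c$. Since $\pi(\alpha)=\pi(\alpha')$, (3) gives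
$$\sum_{a\in\Gamma_1}\mathrm{lin}_a(\alpha')\,q^a=p\,q^c.$$
Put $p_a=q^{a-c}\,\mathrm{lin}_a(\alpha')$. It lies in $A_0$ because $a(0)=c(0)=1$. Then $p_a\ge0$ and $\sum_ap_a=p$, so $0\le p_a\le p$ for each $a$. By B1 and B2 (trivially for $p=0$), $p_a\in\{0,p\}$. If $p=0$, all $p_a$ vanish, so all $\mathrm{lin}_a(\alpha')$ vanish, as do all $\mathrm{lin}_a(\alpha)$. If $p\ne0$, then exactly one $p_a$ equals $p$ and the others are $0$. For that $a$ we have $\mathrm{lin}_a(\alpha')=q^{c-a}p$. Since $p\in\{1,\kappa^2\}$ has $q^0$-coefficient $1$, the support of $\mathrm{lin}_a(\alpha')$ contains $c-a$, so $c-a\in F\cup\{0\}$. By statement A of Step 5, $a=c$. Hence $\mathrm{lin}_c(\alpha')=p$, all other $\mathrm{lin}_a(\alpha')$ vanish, and the data agree.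

In every case one of the two sufficient conditions of Step 7 holds. $\square$

Let $D=P/{\approx}$, with classes $[\alpha]$. By Lemma 3, $D$ carries $1,+,\cdot$ and all $t_\rho$. As a homomorphic image of $P$ it satisfies all exponentiation-free equations of $L^*$ true in $\mathbb N$. We have $[\gamma_1]\ne[\gamma_2]$. On the other hand, $D$ must satisfy the laws for formal powers, and the next lemma supplies them.

**Lemma 4.** If $\pi(\alpha)=\pi(\alpha')$ is $0$ or is $q^c$ for some $c\in\Gamma\cup\{0\}$, then $[\alpha]=[\alpha']$.

**Proof.** We show that neither $\alpha$ nor $\alpha'$ lies in $S$. If $\gamma\in S$, then by (3) the degree-$1$ part of $\pi(\gamma)$ is $q^1+\kappa^2q^b$. In it $q^b$ has coefficient $1$, from the $q^0$-coefficient of $\kappa^2$. The coefficient of $q^1$ is $1$ plus the coefficient of $q^{1-b}=q^{X-X^2}$ in $\kappa^2$, which is $0$ by the list of exponents in Step 1. So at least two basis elements occur in $\pi(\gamma)$, and $\pi(\gamma)$ is neither $0$ nor of the form $q^c$. $\square$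

Put $\mathbf 0=[e_\infty]$. Lemma 4 has these consequences.

- $[\alpha]\,\mathbf 0=\mathbf 0$ for all $\alpha\in P$, since $\pi(\alpha e_\infty)=0$.
- $[e_c][e_d]=[e_{c+d}]$ for $c,d\in\Gamma\cup\{0\}$, since both sides have image $q^{c+d}$.
- Let $G=\{[e_c]:c\in\Gamma\cup\{0\}\}$ and $N=D\setminus G$. Then $[\alpha]\in G$ iff $\pi(\alpha)=q^c$ for some $c\in\Gamma\cup\{0\}$; this $c$ is unique, and then $[\alpha]=[e_c]$. In particular $\mathbf 0\in N$.

**Lemma 5.** $[\alpha][\alpha']\in G$ iff $[\alpha]\in G$ and $[\alpha']\in G$.

**Proof.** The "if" direction is the second consequence above. Suppose $\pi(\alpha)\pi(\alpha')=q^c$. Order the group $\Lambda$ by calling $a$ greater than $a'$ if the leading coefficient of $a-a'$ is positive. This is a total order compatible with addition. In a product of two nonzero elements of $A$, the largest exponent is the sum of the largest exponents of the factors, the smallest is the sum of the smallest, and neither coefficient vanishes. As the product has a single term, largest and smallest coincide in each factor. So each factor has a single term, with integer coefficients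 whose product is $1$. Thus $\pi(\alpha)=\pm q^d$, and $d\in\Gamma\cup\{0\}$ because the support of $\pi(\alpha)$ lies there. The sum of the coefficients of $\pi(\alpha)$ is the value of $\alpha$ at $e_a=1$ for all $a\in\Gamma$ and $e_\infty=0$, which is $\ge0$. So the sign is $+$, and $[\alpha]\in G$. The same holds for $\alpha'$. $\square$

## 8. An action of $\Gamma$ on $(D,\cdot)$

We now raise elements of $D$ to powers $l\in\Gamma$. On formal powers the rule is forced by (1.8). For a constant exponent $n$ the laws (1.5) and (1.7) force the ordinary $n$-th power. Elsewhere we send everything to the absorbing element $\mathbf 0$.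

**Definition (the action).** For $l\in\Gamma$:

- $l*[e_c]=[e_{lc}]$ on $G$;
- for $m\in N$: $l*m=m^n$ if $l=n$ is a constant, and $l*m=\mathbf 0$ if $l$ is non-constant.

For example, $b*[e_1]=[e_b]$, $X*[e_X]=[e_{X^2}]$ and $X*[e_1+e_X]=\mathbf 0$, because $\pi(e_1+e_X)$ has two terms. The definition on $G$ makes sense since $c$ is unique. For constant $l=n$ the action is the $n$-th power on all of $D$, because $[e_c]^n=[e_{nc}]$.

**Lemma 6.** For $l,l'\in\Gamma$ and $m,m'\in D$:
(i) $1*m=m$; (ii) $l*1=1$; (iii) $l*(mm')=(l*m)(l*m')$; (iv) $(l+l')*m=(l*m)(l'*m)$; (v) $l'*(l*m)=(ll')*m$.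

**Proof.** (i) is clear, and (ii) holds since $1=[e_0]$. On $G$, (iii)–(v) follow from $[e_c][e_d]=[e_{c+d}]$: for instance $(l+l')*[e_c]=[e_{lc+l'c}]=[e_{lc}][e_{l'c}]$.

**(iii) with $m$ or $m'$ in $N$.** Then $mm'\in N$ by Lemma 5. For constant $l$ both sides are $n$-th powers. For non-constant $l$ the left side is $\mathbf 0$, and the right side has a factor $\mathbf 0$, hence is $\mathbf 0$.

**(iv) with $m\in N$.** If $l,l'$ are both constant, this is the law of ordinary powers. Otherwise $l+l'$ is non-constant, because leading coefficients of elements of $\Gamma$ are positive and cannot cancel. The left side is $\mathbf 0$, and the right side has a factor $\mathbf 0$.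

**(v) with $m\in N$.** If $l,l'$ are both constant, this is again the law of ordinary powers. Otherwise $ll'$ is non-constant and the right side is $\mathbf 0$. If $l$ is non-constant, the left side is $l'*\mathbf 0=\mathbf 0$, since $\mathbf 0\in N$ and $\mathbf 0^n=\mathbf 0$. If $l=n$ is constant and $l'$ is not, then $m^n\in N$, because $m^n\in G$ would force $m\in G$ by Lemma 5. So the left side $l'*m^n$ is $\mathbf 0$. $\square$

## 9. The model $D\times\Gamma$ and the failure of $f=g$

Let $M=D\times\Gamma$. The first coordinate says what an element is as a base; the second says what it is as an exponent. Define $1,+,\cdot,t_\rho$ coordinatewise; on $\Gamma=\mathcal P_1$ the symbol $t_\rho$ acts by composition of polynomials, and a composition of positive polynomials is positive. Define exponentiation by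
$$(m,k)^{(n,l)}:=\big(l*m,\;k^{\,l(1)}\big),$$
where $k^{l(1)}$ is the ordinary power with exponent $l(1)\in\mathbb N$. For example, $([e_1],X)^{([e_1],X)}=([e_X],X)$.

**Step 12 ($M\models\mathrm{EXP}^*$).** *We check the axioms.* All exponentiation-free equations true in $\mathbb N$ hold in $D$. They also hold in $\Gamma$, being polynomial identities, and hence they hold in $M$. This includes (1.1)–(1.4). In the first coordinate the remaining axioms hold by Lemma 6:

- (i) and (ii) give (1.5), since the second coordinate of $1\in M$ is the constant polynomial $1$;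
- (iii) gives (1.6);
- (iv) gives (1.7), since the second coordinate of a sum is $l+l'$;
- (v) gives (1.8), since the second coordinate of a product is $ll'$.

In the second coordinate they are the ordinary laws of powers, because evaluation at $1$ sends the constant polynomial $1$ to $1$, and $(l+l')(1)=l(1)+l'(1)$, $(ll')(1)=l(1)\,l'(1)$.

**Step 13 ($f=g$ fails in $M$).** *We evaluate at a single element.* Let $\zeta=([e_1],X)$. The second coordinates of $\zeta$, $\zeta\cdot\zeta$ and $t_\mu(\zeta)$ are $X$, $X^2$ and $X^2-X+1=b$. So the first coordinates of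
$$\zeta,\qquad \zeta^{t_\mu(\zeta)},\qquad \zeta^\zeta,\qquad \zeta^{\zeta\cdot\zeta}$$
are $[e_1]$, $b*[e_1]=[e_b]$, $X*[e_1]=[e_X]$ and $X^2*[e_1]=[e_{X^2}]$. Hence the first coordinates of $f(\zeta)$ and $g(\zeta)$ are $[\gamma_1]$ and $[\gamma_2]$, with $\gamma_i=\rho_i(e_1,e_b,e_X,e_{X^2})\in P$ as in Section 5.

The polynomial $\gamma_1=e_1+\kappa(e_X,e_{X^2})^2e_b$ has $\eta(\gamma_1)=0$, $\mathrm{lin}_1(\gamma_1)=1$, $\mathrm{lin}_b(\gamma_1)=\kappa^2$ and $\mathrm{lin}_a(\gamma_1)=0$ for all other $a\in\Gamma_1$, so $\gamma_1\in S$. But $\mathrm{lin}_1(\gamma_2)=w^2-w+1\neq1$, so $\gamma_2\notin S$. Therefore $[\gamma_1]\neq[\gamma_2]$ and $f(\zeta)\neq g(\zeta)$.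

**Step 14 (conclusion).** *We combine the model with soundness.* Since $M\models\mathrm{EXP}^*$ and $f=g$ fails in $M$, we have $\mathrm{EXP}^*\nvdash f=g$, while $\mathbb N\models f=g$ and $\mathbb R^+\models f=g$ by Section 4. This proves Theorem A. With Propositions 1 and 2 it also completes Theorem B: the strengthened statement holds for closed terms and fails for one variable, and for the present $f,g,h$ the theory $\mathrm{EXP}^*$ proves $f+h=g+h$ but not $f=g$. $\blacksquare$
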